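# Hereditarily indecomposable continua through a given compact set

## 1. Two points on a line

Take $A=\{0,1\}\subset\mathbb R$ and try to put it inside a connected compact set that cannot be cut into two smaller connected compact pieces.

A **continuum** is a nonempty compact connected metric space. It is **indecomposable** if it is not the union of two proper subcontinua, and **hereditarily indecomposable** (HI for short) if each of its subcontinua is indecomposable. A one-point continuum is HI under this definition, since it has no proper subcontinuum.

On the line the attempt fails at once. A continuum in $\mathbb R$ that contains $0$ and $1$ is an interval $[a,b]$ with $a<b$, and $[a,b]=[a,c]\cup[c,b]$ for any $a<c<b$. More generally, no HI continuum contains an arc.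

In the plane the attempt succeeds. By Knaster (Fund. Math. 3 (1922)) there is an HI continuum $W\subset\mathbb R^2$ with more than one point. Pick two points $w_0\ne w_1$ of $W$ and apply the similarity of the plane that carries $w_0$ to $(0,0)$ and $w_1$ to $(1,0)$. The image of $W$ is an HI continuum that contains $A$, where we regard $\mathbb R$ as $\mathbb R\times\{0\}\subset\mathbb R^2$.

So one extra dimension was necessary, and it was enough. What happens for other compact sets $A\subset\mathbb R^n$? One condition is forced. If $A$ is compact and lies in an HI continuum $M$, then each component of $A$ is a subcontinuum of $M$, and so it is HI. The conjecture, stated in "Open Problems in Topology II", says that this condition is also sufficient once one dimension is added. Throughout, $\mathbb R^n$ is the subspace $\mathbb R^n\times\{0\}$ of $\mathbb R^{n+1}$.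

**Theorem 1.** If $A\subseteq\mathbb R^n$ is compact and all its components are HI, there is an HI continuum $M$ with $A\subseteq M\subset\mathbb R^{n+1}$.

So the conjecture is true, for every $n\ge 0$. These notes prove it, together with a relative form that controls where $M$ lies, and with the fact that $\mathbb R^n$ itself does not suffice for any $n\ge1$.

Conventions: $\overline S$ is the closure of $S$. A segment may be degenerate (a point). A polygonal path is a finite union of segments joined end to end; it is regarded as a set and may cross itself.

## 2. Compact subsets of the line

If $A=\emptyset$ or $n=0$, let $M$ be a point. The case $n=1$ extends the opening example.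

Let $A\subset\mathbb R$ be nonempty and compact with HI components. Its components are compact intervals, and a nondegenerate interval is decomposable, so every component is a point: $A$ is totally disconnected. Let $W\subset\mathbb R^2$ be Knaster's nondegenerate HI continuum. It is uncountable, because the distance from a fixed point of $W$ takes on $W$ all values in some nondegenerate interval. An uncountable compact metric space contains a Cantor set, and every compact totally disconnected metric space embeds in the Cantor set. So there is an embedding $h:A\to W$.

For two points a similarity moved $W$ into position. For a general $A$ we use a planar theorem: every homeomorphism between compact totally disconnected subsets of $\mathbb R^2$ extends to a homeomorphism of $\mathbb R^2$ onto itself (Moise, *Geometric Topology in Dimensions 2 and 3*, Ch. 13). Let $\tilde h$ extend $h:A\to h(A)$, and put $M=\tilde h^{-1}(W)$. This is an HI continuum in $\mathbb R^2$ containing $A$. Theorem 1 is proved for $n\le 1$.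

For $n\ge2$ the set $A$ may have nondegenerate components, and we need another method.

## 3. Meeting subcontinua are nested, so gluing fails

**Fact 1.** If $K,L$ are subcontinua of an HI continuum and $K\cap L\ne\emptyset$, then $K\subset L$ or $L\subset K$.

Indeed $K\cup L$ is a subcontinuum, hence indecomposable. If neither inclusion held, $K$ and $L$ would be proper subcontinua with union $K\cup L$.

The first thing one would try is to connect the components of $A$ by adding something. Take $A=K\cup\{p\}$ with $K$ a nondegenerate HI continuum and $p\notin K$. Join $p$ to $K$ by an arc, or by an HI continuum $L$ that contains $p$ and meets $K$ in one point. By Fact 1 this is hopeless. The set $K\cup L$ is the union of the proper subcontinua $K$ and $L$ (we have $p\notin K$, and $L\not\supset K$). The same applies to every $M$: any subcontinuum of an HI continuum $M\supset A$ that contains $p$ and meets $K$ must contain all of $K$. A connecting piece attached at one place cannot survive.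

So we work with neighborhoods of $A$. We look for connected open sets $O_0\supset\overline{O_1}\supset O_1\supset\overline{O_2}\supset\cdots$, all containing $A$, and take $M=\bigcap_k\overline{O_k}$. A nested intersection of continua is a continuum, so $M$ is a continuum containing $A$. The tubes that connect parts of $O_k$ may be straight when seen at a small scale. They only have to be folded enough to exclude one particular decomposition at stage $k$, and later stages fold them further. There are two things to do: to express "folded enough" by a condition that is inherited by subsets, and to show that each stage can be carried out.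

## 4. The relative form, and sharpness

Let $m\ge3$, $H=\mathbb R^{m-1}\times[0,\infty)$ and $\partial H=\mathbb R^{m-1}\times\{0\}$. Dimension is covering dimension.

**Theorem 2.** Let $A\ne\emptyset$ be compact with all components HI, and suppose either

* (a) $\mathbb E=H$, $Y$ is a connected relatively open subset of $H$, and $A\subset B:=Y\cap\partial H$; or
* (b) $\mathbb E=\mathbb R^m$, $Y$ is a connected open subset of $\mathbb R^m$, $A\subset Y$, $\dim A\le m-2$, and $B:=A$.

Then there is an HI continuum $M$ with $A\subset M\subset Y$, $M\cap B=A$, $\dim(M\setminus A)\le1$ and $\dim M\le\max(1,\dim A)$.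

**Theorem 3.** For every $n\ge1$ there is a compact $A\subset\mathbb R^n$ with all components HI that lies in no HI continuum $M\subset\mathbb R^n$.

Theorem 2(a) gives Theorem 1 for $n\ge2$ and $A\ne\emptyset$: take $m=n+1$ and $Y=H$, so that $B=\mathbb R^n\times\{0\}\supset A$. With Section 2 this covers all $n$. A listener interested only in Theorem 1 may read $\mathbb E=Y=H$ and $B=\partial H$ throughout. The set $B$ is the part of $Y$ that our connecting tubes must avoid.

## 5. Three-label covers

**Definition.** Let $\tau=(P_-,P_+,Q_-,Q_+)$ consist of open balls in $\mathbb R^m$, with $P_-,P_+$ concentric and $\overline{P_-}\subset P_+$, with $Q_-,Q_+$ concentric and $\overline{Q_-}\subset Q_+$, and with $\overline{P_+}\cap\overline{Q_+}=\emptyset$. A **$\tau$-cover** of a compact $X\subset\mathbb R^m$ is a triple of closed sets with $X=X_0\cup X_1\cup X_2$ and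
$$X_0\cap\overline{Q_-}=\emptyset,\qquad X_1\cap(\overline{P_-}\cup\overline{Q_-})=\emptyset,\qquad X_2\cap\overline{P_-}=\emptyset, \tag{1}$$
$$X_0\cap X_1\subset Q_+,\qquad X_1\cap X_2\subset P_+,\qquad X_0\cap X_2=\emptyset. \tag{2}$$

Think of $0,1,2$ as labels for the three strokes of a letter Z. Stroke $0$ runs from $P_-$ to near $Q$, stroke $1$ runs back to near $P$, and stroke $2$ runs to $Q_-$. The labels may change from $0$ to $1$ only in $Q_+$ and from $1$ to $2$ only in $P_+$. Near $P$ (in $\overline{P_-}$) only label $0$ is allowed, and in $\overline{Q_-}$ only label $2$.

**Example 1.** Let $P_-,P_+$ have center $0$ and radii $1,2$, and let $Q_-,Q_+$ have center $10e_1$ and radii $1,2$, where $e_1$ is the first basis vector. We keep this $\tau$ for all examples.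

The straight segment $[0,10e_1]$ has no $\tau$-cover. Suppose $(X_j)$ is one. By (1), $0\in X_0$ and $10e_1\in X_2$. The segment $[0,7e_1]$ misses $Q_+$, so by (2) its part in $X_0$ is disjoint from the closed set $X_1\cup X_2$ and hence is clopen in it. Therefore $[0,7e_1]\subset X_0$. In the same way $[3e_1,10e_1]$ misses $P_+$, so it lies in $X_2$. But then $5e_1\in X_0\cap X_2=\emptyset$.

A folded path does have one. Write only the first two coordinates, the others being $0$. Let $X_0=[(0,0),(8.5,0)]$, $X_1=[(8.5,0),(1.5,0.5)]$, $X_2=[(1.5,0.5),(10,0.5)]$. The set $X_0$ stays at distance at least $1.5$ from $(10,0)$. Points of $X_1$ have first coordinate between $1.5$ and $8.5$, so they have distance at least $1.5$ from both centers. Points of $X_2$ have norm at least $1.5$. This is (1). Next, $X_0\cap X_1=\{(8.5,0)\}$ is at distance $1.5<2$ from $(10,0)$, the point of $X_1\cap X_2=\{(1.5,0.5)\}$ has norm $\sqrt{2.5}<2$, and $X_0\cap X_2=\emptyset$. This is (2).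

A $\tau$-cover of $X$ restricts to a $\tau$-cover of every compact subset of $X$: intersect the three sets with it. Call $\tau$ rational if the centers (coordinatewise) and radii are rational. There are countably many rational $\tau$.

**Lemma 1.** If a compact $X$ has a $\tau$-cover for every rational $\tau$, then every subcontinuum of $X$ is indecomposable.

*Proof.* The argument is that of the straight segment. Suppose a subcontinuum is $C\cup D$ with $C,D$ proper subcontinua of it. Pick $p\in C\setminus D$ and $q\in D\setminus C$. Since $C,D$ are closed, there is a rational $\tau$ with small balls such that $p\in P_-$, $q\in Q_-$, $\overline{P_+}\cap D=\emptyset$, $\overline{Q_+}\cap C=\emptyset$. Take a $\tau$-cover of $X$. By (1), $p\in X_0$. Since $C\cap X_0\cap X_1\subset C\cap Q_+=\emptyset$ and $X_0\cap X_2=\emptyset$, the set $C\cap X_0$ is closed in $C$ and so is its complement $C\cap(X_1\cup X_2)$. As $C$ is connected, $C\subset X_0$. Likewise $q\in X_2$ and $D\cap X_2\cap X_1\subset D\cap P_+=\emptyset$, so $D\subset X_2$. Hence $C\cap D\subset X_0\cap X_2=\emptyset$. Two disjoint nonempty closed sets cannot cover a continuum, a contradiction. $\square$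

Next we need the converse for sets like $A$. It rests on a standard fact: in a compact metric space each component is the intersection of the clopen sets containing it.

**Fact 2.** Let $X$ be a compact metric space.
(i) If $C\subset X$ is closed, the union $E$ of the components meeting $C$ is closed.
(ii) If $E$ is a closed union of components and $F$ is closed with $E\cap F=\emptyset$, there is a clopen set containing $E$ and missing $F$.

*Proof.* If a component $K$ misses a closed set $F$, then the clopen sets containing $K$ have intersection disjoint from $F$. By compactness finitely many of them have intersection disjoint from $F$, so there is one clopen $W\supset K$ with $W\cap F=\emptyset$. For (i), let $x\notin E$ and let $K$ be its component. Then $K\cap C=\emptyset$, and we get a clopen $W\supset K$ missing $C$. A component that meets $W$ lies in $W$, so it misses $C$. Hence $W$ is a neighborhood of $x$ missing $E$. For (ii), take such a clopen set for each component in $E$ and cover the compact set $E$ by finitely many of them. $\square$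

**Lemma 2.** If $A\subset\mathbb R^m$ is compact with all components HI, then $A$ has a $\tau$-cover for every $\tau$.

*Proof.* Choose open balls $P',Q'$ with $\overline{P_-}\subset P'\subset\overline{P'}\subset P_+$ and $\overline{Q_-}\subset Q'\subset\overline{Q'}\subset Q_+$.

**Step 1: find what must be labeled $0$ and what must be labeled $2$.** Something connected to $\overline{P_-}$ without entering $Q'$ has to keep label $0$. So let $E$ be the union of the components of $A\setminus Q'$ that meet $\overline{P_-}$. Symmetrically, let $F$ be the union of the components of $A\setminus P'$ that meet $\overline{Q_-}$. Both are closed by Fact 2(i).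

**Step 2: these demands do not conflict, that is, $E\cap F=\emptyset$.** This is where hereditary indecomposability enters. Suppose such components $K\subset E$ and $L\subset F$ meet. Then $K\cup L$ is a subcontinuum of a component of $A$, which is HI, so $K\subset L$ or $L\subset K$ by Fact 1. But $K$ meets $\overline{P_-}\subset P'$ while $L\cap P'=\emptyset$, so $K\not\subset L$. And $L$ meets $\overline{Q_-}\subset Q'$ while $K\cap Q'=\emptyset$, so $L\not\subset K$. This is a contradiction.

**Step 3: define the three sets.** By Fact 2(ii) in $A\setminus Q'$ there is a clopen subset $X_0$ of $A\setminus Q'$ with $E\subset X_0$ and $X_0\cap F=\emptyset$. By Fact 2(ii) in $A\setminus P'$ there is a clopen subset $X_2$ of $A\setminus P'$ with $F\subset X_2$ and $X_2\cap X_0=\emptyset$. Put $X_1=\overline{A\setminus(X_0\cup X_2)}$. The three sets are closed and cover $A$.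

**Step 4: check (2).** The set $X_0\setminus\overline{Q'}$ is open in $A\setminus\overline{Q'}$, hence open in $A$, and it misses $A\setminus(X_0\cup X_2)$. So it misses the closure $X_1$. Thus $X_0\cap X_1\subset\overline{Q'}\subset Q_+$. Similarly $X_1\cap X_2\subset\overline{P'}\subset P_+$. And $X_0\cap X_2=\emptyset$.

**Step 5: check (1).** A point of $A\cap\overline{P_-}$ is not in $Q'$, so it lies in a component of $A\setminus Q'$ meeting $\overline{P_-}$. So $A\cap\overline{P_-}\subset E\subset X_0$, and likewise $A\cap\overline{Q_-}\subset F\subset X_2$. Hence
$$X_0\cap\overline{Q_-}\subset X_0\cap X_2=\emptyset,\qquad X_2\cap\overline{P_-}\subset X_2\cap X_0=\emptyset,$$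
$$X_1\cap\overline{Q_-}\subset X_1\cap X_2\cap\overline{Q_-}\subset P_+\cap\overline{Q_-}=\emptyset,\qquad X_1\cap\overline{P_-}\subset X_1\cap X_0\cap\overline{P_-}\subset Q_+\cap\overline{P_-}=\emptyset.\qquad\square$$

From now on $\mathbb E$ is as in Theorem 2. For $S\subset\mathbb E$ write $N_\rho[S]=\{x\in\mathbb E:\operatorname{dist}(x,S)\le\rho\}$ and $N_\rho(S)=\{x\in\mathbb E:\operatorname{dist}(x,S)<\rho\}$; both are empty if $S=\emptyset$. If $S$ is compact, so is $N_\rho[S]$. We use the following *shrinking principle* several times: a decreasing family of compacta whose intersection lies in an open set $U$ (possibly empty) eventually lies in $U$, because the parts outside $U$ are decreasing compacta with empty intersection.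

**Lemma 3.** If $(X_j)$ is a $\tau$-cover of a compact $X\subset\mathbb E$, then for all small $\rho>0$, $(N_\rho[X_j])$ is a $\tau$-cover of $N_\rho[X]$.

*Proof.* We have $N_\rho[X]=\bigcup_jN_\rho[X_j]$. The compacta $N_\rho[X_i]\cap N_\rho[X_j]$, $N_\rho[X_j]\cap\overline{P_-}$ and $N_\rho[X_j]\cap\overline{Q_-}$ decrease, as $\rho\downarrow0$, to $X_i\cap X_j$, $X_j\cap\overline{P_-}$ and $X_j\cap\overline{Q_-}$. Each requirement in (1) and (2) says that one of these sets lies in a given open set ($\emptyset$, $P_+$ or $Q_+$). Apply the shrinking principle. $\square$

## 6. A labeling that cannot be extended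

The plan now looks clear. Suppose $O$ is a connected neighborhood of $A$ and $\tau$ is given. Take a $\tau$-cover of $A$ (Lemma 2), fatten it (Lemma 3), and connect the finitely many resulting pieces by thin tubes inside $O$. Along the tubes choose labels so that changes $0\leftrightarrow1$ occur in $Q_+$ and changes $1\leftrightarrow2$ in $P_+$. If $O$ were all of $\mathbb R^m$, each tube could travel to $Q_+$ and $P_+$ and change its label there. But the set $O$ of stage $k$ is already thin and folded, and it may not reach the places we need.

**Example 2.** With $\tau$ from Example 1, let $O$ be the open $\frac1{10}$-neighborhood of the segment $[0,5e_1]$ in $\mathbb R^m$, and $A=\{4e_1,5e_1\}$. Neither point lies in $\overline{P_-}\cup\overline{Q_-}$, so $X_0=\{4e_1\}$, $X_1=\emptyset$, $X_2=\{5e_1\}$ is a $\tau$-cover of $A$. Suppose $Z\subset O$ is a continuum containing $A$ with a $\tau$-cover $(Z_j)$ such that $4e_1\in Z_0$ and $5e_1\in Z_2$. Since $O\cap Q_+=\emptyset$, we get $Z_0\cap Z_1=\emptyset$. Also $Z_0\cap Z_2=\emptyset$. So $Z_0$ is clopen in $Z$ and nonempty, $Z=Z_0$, and $5e_1\in Z_0\cap Z_2=\emptyset$, a contradiction.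

This is the exact point where the naive plan stops: a $\tau$-cover of $A$ need not extend over any continuum in $O$ that contains $A$. In Example 2 the remedy is to relabel: give both points label $0$, which is legal everywhere in $O$ because $O\cap\overline{Q_-}=\emptyset$. We need a relabeling that works in general. Labels $0$ in $\overline{P_-}$ and $2$ in $\overline{Q_-}$ are forced, and where we relabel, we must do it without spoiling (2).

## 7. States over an open set and a parity count

Let $O$ be a connected relatively open subset of $Y$, and let $\tau$ be given. Put
$$S_0=O\setminus\overline{Q_-},\qquad S_1=O\setminus(\overline{P_-}\cup\overline{Q_-}),\qquad S_2=O\setminus\overline{P_-},$$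
$$R_{01}=(O\cap Q_+)\setminus\overline{Q_-},\qquad R_{12}=(O\cap P_+)\setminus\overline{P_-}.$$
So $S_j$ is where label $j$ is allowed, and $R_{01},R_{12}$ are where labels may change. All five sets are relatively open in $\mathbb E$. Since $\overline{P_+}\cap\overline{Q_+}=\emptyset$, we have $R_{01}\subset S_0\cap S_1$ and $R_{12}\subset S_1\cap S_2$.

**Definition.** A **state at $x$** is a pair $(x,j)$ with $x\in S_j$. Let $\Sigma=\bigsqcup_jS_j\times\{j\}$ be the space of all states, and let $\sim$ be the equivalence relation on $\Sigma$ generated by these moves:

* $(x,j)\sim(x',j)$ if $x,x'$ lie in one component of $S_j$;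
* $(x,0)\sim(x,1)$ if $x\in R_{01}$;
* $(x,1)\sim(x,2)$ if $x\in R_{12}$.

Two states are equivalent exactly when one can travel in $O$ from one to the other obeying the label rules. Since $\mathbb E$ is locally connected, the components of the $S_j$ are open. So every equivalence class is open in $\Sigma$, and every union of classes is clopen in $\Sigma$.

**Example 3.** In Example 2, $S_0=O$ and $S_1=S_2=\{x\in O:|x|>1\}$. The latter set is connected. Its points with first coordinate less than $4$ have first coordinate positive (points of $O$ with first coordinate at most $0$ have norm less than $\frac1{10}$), so sliding them in direction $e_1$ to the slice $x_1=4$ increases the norm and stays in $O$. The part of $O$ with $x_1\ge4$ is convex. Further, $R_{01}=\emptyset$ and $R_{12}\ne\emptyset$. So there are two classes: $S_0\times\{0\}$, and $S_1\times\{1\}\cup S_2\times\{2\}$. At $0$ they have $1$ and $0$ states, and at $5e_1$ they have $1$ and $2$ states.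

Now let $O$ be the $\frac1{10}$-neighborhood of $[0,10e_1]$ instead. Sliding towards the slice $x_1=5$ shows that $S_0,S_1,S_2$ are connected: on the side $x_1<5$ the distance to $0$ grows and the distance to $10e_1$ stays at least $5$, and symmetrically on the other side. Also $8.5e_1\in R_{01}$ and $1.5e_1\in R_{12}$. So there is one class. It has one state at each end and three states at $5e_1$: these are the three strokes of the Z.

In the examples, the number of states of a given class changes by $2$ when it changes. This is general.

**Lemma 6.** For a union $\Theta$ of classes, the parity of $\nu_\Theta(x)=\#\{j:x\in S_j,\ (x,j)\in\Theta\}$ is constant on $O$.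

*Proof.* $O$ is connected and is the union of the relatively open sets $O\setminus(\overline{P_-}\cup\overline{Q_-})$, $O\cap Q_+$ and $O\cap P_+$. So it suffices that the parity is locally constant on each. On the first set all three states exist, and membership of each in $\Theta$ is locally constant because $\Theta$ is clopen. On $O\cap Q_+$ the state $(x,2)$ always exists. If $x\in\overline{Q_-}$, the states $(x,0),(x,1)$ do not exist. Otherwise $x\in R_{01}$, they both exist and are equivalent, so they contribute $0$ or $2$. Hence the parity of $\nu_\Theta(x)$ is that of the truth value of $(x,2)\in\Theta$, which is locally constant. On $O\cap P_+$ the argument is the same with $(x,0)$ in place of $(x,2)$ and with the pair $(x,1),(x,2)$, which is absent on $\overline{P_-}$ and equivalent on $R_{12}$. $\square$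

The numbering of the lemmas follows their logical grouping; Lemmas 4 and 5 come in the next section and are not used here.

**Lemma 7.** Let $A\subset O$ be compact and nonempty with all components HI. There are an equivalence class $\Sigma^*$ and a $\tau$-cover $(Y_0,Y_1,Y_2)$ of $A$ such that $(x,j)\in\Sigma^*$ whenever $x\in Y_j$.

*Proof.* **Step 1: dispose of the case $O\cap\overline{P_-}=\emptyset$.** Then $S_2=O$ is connected. Let $\Sigma^*$ be the class containing $O\times\{2\}$, and put $Y_2=A$, $Y_0=Y_1=\emptyset$. Conditions (1) and (2) hold trivially.

**Step 2: choose the class.** Now pick $c\in O\cap\overline{P_-}$. Its only state is $(c,0)$. Let $\Sigma^*$ be the class of $(c,0)$. Then $\nu_{\Sigma^*}(c)=1$ and $\nu_{\Sigma\setminus\Sigma^*}(c)=0$. By Lemma 6, $\nu_{\Sigma^*}$ is odd and $\nu_{\Sigma\setminus\Sigma^*}$ is even on all of $O$. There are at most three states at a point. If some state at $x$ is not in $\Sigma^*$, then at least two are not, so at most one is in $\Sigma^*$, and as the number is odd: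
$$\text{if some state at }x\text{ is not in }\Sigma^*,\text{ then exactly one state at }x\text{ is in }\Sigma^*. \tag{3}$$

**Step 3: split a $\tau$-cover into good and bad parts.** Let $(X_j)$ be a $\tau$-cover of $A$ (Lemma 2). By (1) and $A\subset O$, $X_j\subset S_j$. Put $X_j^*=\{x\in X_j:(x,j)\in\Sigma^*\}$ and $X_j^r=X_j\setminus X_j^*$. As $\Sigma^*$ is clopen, both are clopen in the compact set $X_j$, hence compact. Put $A^*=\bigcup_jX_j^*$ and $A^r=\bigcup_jX_j^r$. Then $A=A^*\cup A^r$.

**Step 4: the parts are disjoint, so relabeling the bad part cannot interfere with the good part.** Suppose $x\in X_j^*\cap X_{j'}^r$. Then $j\ne j'$, and $\{j,j'\}\ne\{0,2\}$ since $X_0\cap X_2=\emptyset$. If $\{j,j'\}=\{0,1\}$, then $x\in X_0\cap X_1\subset Q_+$ by (2) and $x\notin\overline{Q_-}$ by (1), so $x\in R_{01}$ and $(x,0)\sim(x,1)$. But one of these states is in $\Sigma^*$ and the other is not, a contradiction. If $\{j,j'\}=\{1,2\}$, then $x\in X_1\cap X_2\subset P_+$ and $x\notin\overline{P_-}$, so $x\in R_{12}$ and $(x,1)\sim(x,2)$, again a contradiction.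

**Step 5: relabel the bad part.** Each $x\in A^r$ has a state outside $\Sigma^*$, so by (3) it has exactly one state in $\Sigma^*$. Thus $A^r$ is the disjoint union of the three sets $A_j^r=\{x\in A^r:x\in S_j,\ (x,j)\in\Sigma^*\}$. They are relatively open in $A^r$, hence relatively clopen, hence compact. Put $Y_j=X_j^*\cup A_j^r$. These sets are closed, cover $A$, lie in $S_j$, and $(x,j)\in\Sigma^*$ for $x\in Y_j$. From $Y_j\subset S_j$ we get (1). For $i\ne j$, the sets $A_i^r,A_j^r$ are disjoint, and $A^*\cap A^r=\emptyset$, so $Y_i\cap Y_j=X_i^*\cap X_j^*\subset X_i\cap X_j$. This gives (2). $\square$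

In Example 2, $c=0$ and $\Sigma^*=S_0\times\{0\}$. The point $5e_1$ with label $2$ is bad, and its unique state in $\Sigma^*$ is $(5e_1,0)$. The lemma makes the relabeling that we made by hand.

## 8. Sets that do not separate

Lemma 7 allows us to travel between the pieces of $A$ inside $O$. The travel routes must avoid $B$, in particular $A$, and each other.

**Lemma 4.** Let $G$ be a connected space, $B\subset G$ closed, and let $G$ be a union of open sets $V$ such that $V\setminus B$ is connected and dense in $V$. Then $G\setminus B$ is connected.

*Proof.* Discard empty $V$'s. Suppose $G\setminus B=E\sqcup F$ with $E,F$ nonempty and open. Each $V\setminus B$ is nonempty and connected, so it lies in $E$ or in $F$. Let $G_E$, $G_F$ be the unions of the corresponding $V$'s. They are open and cover $G$, and they are nonempty since a point of $E$ (of $F$) lies in some $V$. If they met, there would be $V,V'$ with $V\setminus B\subset E$, $V'\setminus B\subset F$ and $V\cap V'\ne\emptyset$. Since $V\setminus B$ is dense in $V$, the open set $V\cap V'$ contains a point outside $B$, and that point lies in $E\cap F=\emptyset$. So $G=G_E\sqcup G_F$, contradicting connectedness. $\square$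

**Property (N).** In both cases of Theorem 2, $B$ is closed in $Y$, $Y\setminus B$ is open in $\mathbb R^m$, and for every connected relatively open $G\subset Y$ the set $G\setminus B$ is open in $\mathbb R^m$, connected, and dense in $G$. In particular $Y\setminus B$ is dense in $Y$.

*Proof.* In case (a), $B=Y\cap\partial H$ is closed in $Y$, and for relatively open $G\subset Y$ the set $G\setminus B=G\setminus\partial H$ is open in the open half-space. Let $G$ be also connected. For $x\in G$ and small $r$ the set $V=\{y\in H:|y-x|<r\}$ lies in $G$. Then $V\setminus B=V\setminus\partial H$ is convex, being the intersection of a ball with an open half-space, and it is dense in $V$. So $G\setminus B$ is dense in $G$, and it is connected by Lemma 4.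

In case (b), $B=A$ is compact, so openness is clear. A connected $m$-manifold cannot be disconnected by a subset of dimension $\le m-2$ (Hurewicz–Wallman, *Dimension Theory*, Thm. IV.4 and Cor. 1), so $G\setminus A$ is connected. Subsets of $\mathbb R^m$ of dimension less than $m$ have empty interior, so $G\setminus A$ is dense in $G$.

The last statement is the case $G=Y$. $\square$

**Lemma 5.** Let $G\subset\mathbb R^m$ ($m\ge3$) be open and connected, $T$ a finite union of segments, $u\ne v$ in $G$. There is a polygonal path in $G$ from $u$ to $v$ meeting $T\cup\{u,v\}$ only in $u$ and $v$.

*Proof.* Add the degenerate segments $\{u\},\{v\}$ to $T$.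

**Step 1: $G\setminus T$ is connected.** Let $V\subset G$ be an open ball and $x,y\in V\setminus T$. If for some $z$ the segment $[x,z]$ meets a segment $\sigma$ of $T$, it does so at a point $w\ne x$, since $x\notin T$. Then $z$ lies on the line through $x$ and $w$, so $z$ lies in the affine hull of $\{x\}\cup\sigma$, a flat of dimension at most $2<m$. The same holds for $y$. So for $z\in V$ outside finitely many flats of dimension at most $2$, the path $[x,z]\cup[z,y]\subset V$ misses $T$. Thus $V\setminus T$ is connected, and it is dense in $V$. Apply Lemma 4 with $B=T\cap G$.

**Step 2: leave $u$ and arrive at $v$.** Near $u$, the segments of $T$ not containing $u$ are absent, and the others form a finite union of radial segments from $u$ (possibly only the point $u$). So some short segment $[u,u']\subset G$, $u'\ne u$, in another direction meets $T$ only in $u$. Choose $[v,v']\subset G$ similarly at $v$. The set $G\setminus T$ is open and connected, hence polygonally connected. Join $u'$ to $v'$ by a polygonal path in $G\setminus T$ and add the two short segments. The result meets $T\ni u,v$ only in $u$ and $v$. $\square$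

The hypothesis $m\ge3$ is needed here: in a plane disk a diameter separates the disk. This is why $n=1$ was treated separately.

## 9. From a connected neighborhood to a more folded one

**Lemma 8.** In the situation of Theorem 2, let $O\subset Y$ be connected and relatively open with $A\subset O$, let $\tau$ be as above and $\varepsilon>0$. There is a connected relatively open $O'$ with $A\subset O'$, $\overline{O'}$ compact, $\overline{O'}\subset O$, such that

* (i) $\overline{O'}$ has a $\tau$-cover;
* (ii) $\overline{O'}\cap B\subset N_\varepsilon(A)$;
* (iii) $\overline{O'}\setminus N_\varepsilon(A)$ is covered by finitely many open sets of diameter $<\varepsilon$, no point lying in three of them.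

*Proof.* Let $D(x,r)$ and $D[x,r]$ be the open and closed $r$-balls in $\mathbb E$ about $x\in\mathbb E$. They are convex. We build a continuum $Z$ with $A\subset Z\subset O$, consisting of small balls about points of $A$ and of polygonal paths, and give it a $\tau$-cover. The set $O'$ will be a thin neighborhood of $Z$.

**Step 1: cover $A$ by labeled balls, all in one class.** Take $\Sigma^*$ and $(Y_j)$ from Lemma 7. The set $\{x\in S_j:(x,j)\in\Sigma^*\}$ is relatively open in $\mathbb E$ and contains the compact set $Y_j$. By the shrinking principle and Lemma 3 there is $0<\eta<\varepsilon$ such that $(N_\eta[Y_j])_j$ is a $\tau$-cover of $N_\eta[A]$, and $N_\eta[Y_j]\subset S_j$, $N_\eta[Y_j]\times\{j\}\subset\Sigma^*$ for each $j$. Cover $A$ by finitely many balls $D_i=D(e_i,\eta)$, $i=1,\dots,k$, with $e_i\in A$ and $j(i)$ chosen so that $e_i\in Y_{j(i)}$ (here $e_i$ denotes a point of $A$, no longer a basis vector). Then $D_i\subset N_\eta[Y_{j(i)}]\subset S_{j(i)}$. By (N), $D_i\setminus B$ is a nonempty open subset of $\mathbb R^m$, so we can choose distinct points $b_i\in D_i\setminus B$. Then $(b_i,j(i))\in\Sigma^*$ for all $i$.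

**Step 2: find routes from $b_1$ to every $b_i$ that obey the label rules.** Let $2\le i\le k$. Since $(b_1,j(1))\sim(b_i,j(i))$, a finite chain of moves joins these states. Each move either keeps the label $l$ and stays in one component of $S_l$, or keeps the point $x$ and changes the label between $0$ and $1$ with $x\in R_{01}$, or between $1$ and $2$ with $x\in R_{12}$. Between two consecutive label changes all points of the chain lie in one component of $S_l$, where $l$ is the current label, so we merge these moves into one. We obtain labels $l_0=j(1),l_1,\dots,l_s=j(i)$ ($s\ge0$) with $|l_q-l_{q-1}|=1$, components $G_q$ of $S_{l_q}$ with $b_1\in G_0$ and $b_i\in G_s$, and points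
$$z_q\in G_{q-1}\cap G_q\cap R\qquad(1\le q\le s),$$
where $R=R_{01}$ or $R=R_{12}$ according to whether $\{l_{q-1},l_q\}$ is $\{0,1\}$ or $\{1,2\}$. (The data $s,l_q,G_q,z_q$ depend on $i$; we do not write this.) The set $G_{q-1}\cap G_q\cap R$ is nonempty and relatively open in $Y$, and $Y\setminus B$ is dense in $Y$ and open in $\mathbb R^m$. So this set contains a nonempty open subset of $\mathbb R^m$ that misses $B$. We may therefore re-choose all the $z$'s, for all $i$ and $q$, outside $B$, distinct from each other and from all $b$'s. Let $\Phi$ be the finite set of all $b$'s and $z$'s. For each $i$ put $z_0=b_1$ and $z_{s+1}=b_i$; consecutive points are distinct.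

**Step 3: realize the routes by paths that meet only where they must.** By (N), each $G_q\setminus B$ is a connected open subset of $\mathbb R^m$, and it contains $z_q$ and $z_{q+1}$. Using Lemma 5, choose one after another (over all $i$ and all $0\le q\le s$) polygonal paths, called pieces, from $z_q$ to $z_{q+1}$ in $G_q\setminus B$, each meeting the union of $\Phi$ and all previous pieces only in its own endpoints. Give this piece the label $l_q$. Then the following hold.

* A piece of label $l$ lies in $S_l\setminus B$ and contains no point of $\Phi$ except its endpoints.
* Two different pieces meet only in common endpoints. Indeed the later piece meets the earlier one only in endpoints of the later one; these are in $\Phi$, and the earlier piece contains no points of $\Phi$ except its own endpoints.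
* A common endpoint of two different pieces is either $b_1$, where all pieces have label $l_0=j(1)$, or a point $z_q$ with $1\le q\le s$. Such a point lies on exactly two pieces, with labels $l_{q-1},l_q$. If these are $\{0,1\}$, then $z_q\in R_{01}\subset Q_+$; if they are $\{1,2\}$, then $z_q\in R_{12}\subset P_+$.
* Every piece containing $b_i$ has label $j(i)$. For $i\ge2$ there is exactly one such piece, the last one of the $i$th route.

Let $\Gamma$ be $\{b_1\}$ together with all pieces, the point $b_1$ being given label $j(1)$. Then $\Gamma\subset O$ is a finite union of segments, it is compact and connected, it contains all $b_i$, and $\Gamma\cap B=\emptyset$. Hence $\Gamma\cap A=\emptyset$.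

**Step 4: attach $A$ to $\Gamma$.** The function $a\mapsto\max_i(\eta-|a-e_i|)$ is continuous and positive on the compact set $A$. Let $\mu>0$ be its minimum. Choose $0<\delta<\min(\eta,\mu)$ with $N_\delta[A]\cap\Gamma=\emptyset$. For each $a\in A$ some $i$ has $|a-e_i|\le\eta-\mu$, so points within $\delta$ of $a$ are within $\delta+\eta-\mu<\eta$ of $e_i$. Thus $D[a,\delta]\subset D_i$. Choose finitely many $a_t\in A$ with $A\subset\bigcup_tD(a_t,\delta)$, and $i(t)$ with $D[a_t,\delta]\subset D_{i(t)}$. By (N) we can choose $y_t\in D(a_t,\delta)\setminus B$. Then $y_t\notin\Gamma$, so $y_t\ne b_{i(t)}$. The set $D_{i(t)}\setminus B$ is connected and open in $\mathbb R^m$. Lemma 5 with $T=\Gamma$ gives a polygonal path $\beta_t$ in $D_{i(t)}\setminus B$ from $b_{i(t)}$ to $y_t$ with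
$$\beta_t\cap\Gamma=\{b_{i(t)}\}. \tag{4}$$
The paths $\beta_t$ may cross each other and the balls $D[a_s,\delta]$. This does no harm, as we shall see. Let
$$Z=\Gamma\cup\bigcup_t\beta_t\cup\bigcup_tD[a_t,\delta].$$
It is compact, contains $A$ and lies in $O$. It is connected, since $\Gamma$ is connected and $\beta_t$ joins $b_{i(t)}\in\Gamma$ to the point $y_t$ of the convex set $D[a_t,\delta]$.

**Step 5: give $Z$ a $\tau$-cover.** Let $\Gamma_j$ be the part of $\Gamma$ of label $j$: the union of the pieces of label $j$, together with $\{b_1\}$ if $j=j(1)$. Let
$$\Delta_j=\bigcup\{\beta_t\cup D[a_t,\delta]:\ j(i(t))=j\},\qquad Z_j=\Gamma_j\cup\Delta_j.$$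
The $Z_j$ are finite unions of compact sets, so they are closed, and they cover $Z$. Since $\beta_t\cup D[a_t,\delta]\subset D_{i(t)}$, we have $\Delta_j\subset N_\eta[Y_j]\subset S_j$. Hence $Z_j\subset S_j$, which is (1). For (2), let $j\ne j'$.

* $\Delta_j\cap\Delta_{j'}\subset N_\eta[Y_j]\cap N_\eta[Y_{j'}]$, which is as required by (2) because $(N_\eta[Y_j])_j$ is a $\tau$-cover. This is why crossings among the $\beta_t$ and the balls are harmless.
* $\Delta_j\cap\Gamma_{j'}=\emptyset$. The balls $D[a_t,\delta]$ miss $\Gamma$. If $j(i(t))=j$, then by (4) $\beta_t$ meets $\Gamma$ only in $b_{i(t)}$, a point that has only the label $j$ in $\Gamma$.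
* A point of $\Gamma_j\cap\Gamma_{j'}$ lies on two pieces with different labels (the point $b_1$ has only label $j(1)$), so it is some $z_q$ with $1\le q\le s$. By Step 3 it lies in $Q_+$ if $\{j,j'\}=\{0,1\}$ and in $P_+$ if $\{j,j'\}=\{1,2\}$, and $\{0,2\}$ does not occur.

So $(Z_j)$ is a $\tau$-cover of $Z$.

**Step 6: thicken $Z$ and obtain (i) and (ii).** Let $O'=N_\rho(Z)$ with $\rho>0$ small. It is relatively open in $\mathbb E$ and contains $A$. It is connected, being a union of convex sets $D(z,\rho)$ centered at the points $z$ of the connected set $Z$. Moreover $\overline{O'}\subset N_\rho[Z]$, which for small $\rho$ is a compact subset of $O$, by the shrinking principle. By Lemma 3, $N_\rho[Z]$ has a $\tau$-cover for small $\rho$, and restricting it to $\overline{O'}$ gives (i).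

For (ii): $B$ is closed in $Y$, so for small $\rho$ the sets $N_\rho[Z]\cap B$ are compact. As $\rho\downarrow0$ they decrease to $Z\cap B$. Since $\Gamma$ and the $\beta_t$ miss $B$, and $\delta<\eta<\varepsilon$, we have $Z\cap B\subset\bigcup_tD[a_t,\delta]\subset N_\delta[A]\subset N_\varepsilon(A)$. The shrinking principle gives (ii) for small $\rho$.

**Step 7: away from $A$ the set is a thin graph, which gives (iii).** The compact sets $N_\rho[Z]\setminus N_\varepsilon(A)$ decrease, as $\rho\downarrow0$, to $Z\setminus N_\varepsilon(A)$. As $D[a_t,\delta]\subset N_\varepsilon(A)$, this lies in $\Gamma'=\Gamma\cup\bigcup_t\beta_t$, a finite union of segments. After subdividing at all intersections and further, $\Gamma'$ is a finite graph with straight edges of length $<\varepsilon/2$, any two of which meet at most in a common vertex (there may also be isolated vertices). Take pairwise disjoint open balls of radius $<\varepsilon/4$ about the vertices. The remainders of the edges outside these balls are compacta of diameter $<\varepsilon/2$. They are pairwise disjoint, since two edges meet at most in a vertex. Take pairwise disjoint open neighborhoods of these remainders, of diameter $<\varepsilon$. The balls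 and these neighborhoods are finitely many open sets of diameter $<\varepsilon$ that cover $\Gamma'$. Each point is in at most one ball and in at most one edge neighborhood, so no point lies in three of the sets. By the shrinking principle they cover $N_\rho[Z]\setminus N_\varepsilon(A)\supset\overline{O'}\setminus N_\varepsilon(A)$ for small $\rho$. $\square$

## 10. Intersecting the neighborhoods: proof of Theorems 2 and 1

Let $\tau_1,\tau_2,\dots$ enumerate the rational $\tau$'s. Put $O_0=Y$, and let $O_k$ be obtained from $O_{k-1}$ by Lemma 8 with $\tau=\tau_k$ and $\varepsilon=1/k$. Then $A\subset O_k\subset\overline{O_k}\subset O_{k-1}$, and each $\overline{O_k}$ is compact and connected, hence a continuum. Let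
$$M=\bigcap_{k\ge1}\overline{O_k}.$$

**Step 1: $M$ is an HI continuum with $A\subset M\subset Y$.** It is a nested intersection of continua, hence a continuum; it contains $A$, and it lies in $\overline{O_1}\subset O_0=Y$. For each $k$ the $\tau_k$-cover of $\overline{O_k}$ restricts to $M$. So $M$ has a $\tau$-cover for every rational $\tau$, and by Lemma 1 every subcontinuum of $M$ is indecomposable.

**Step 2: $M\cap B=A$.** By (ii), $M\cap B\subset\bigcap_kN_{1/k}(A)=A$, as $A$ is closed. Conversely $A\subset M$ and $A\subset B$.

**Step 3: the dimension.** Recall that a compact metric space has dimension $\le1$ if for every $\varepsilon>0$ it has a finite open cover by sets of diameter $<\varepsilon$ with no point in three of them. Recall also the countable closed sum theorem: a separable metric space that is the union of countably many closed subsets of dimension $\le d$ has dimension $\le d$. Fix $\varepsilon_0>0$. For all $k\ge1/\varepsilon_0$ the compactum $M\setminus N_{\varepsilon_0}(A)$ lies in $\overline{O_k}\setminus N_{1/k}(A)$, so by (iii) it has a finite open cover by sets of diameter $<1/k$ with no point in three members. Hence $\dim(M\setminus N_{\varepsilon_0}(A))\le1$. The set $M\setminus A$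 is the union of the sets $M\setminus N_{1/i}(A)$, $i\ge1$, which are closed in $M$. By the sum theorem $\dim(M\setminus A)\le1$. Adding the closed set $A$ to this countable family gives $\dim M\le\max(1,\dim A)$.

This proves Theorem 2. As noted in Section 4, Theorem 2(a) with $m=n+1$ and $Y=H$, together with Section 2, proves Theorem 1. $\square$

## 11. Why the space $\mathbb R^n$ itself does not suffice

We prove Theorem 3. For $n=1$ take $A=\{0,1\}$, as in Section 1. For $n\ge2$ the plan is to take an HI continuum $X$ that separates two points $p,q$. Any continuum through $X$, $p$ and $q$ then splits along $X$.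

We say that a closed set $S$ separates $p$ from $q$ in a space if $p,q\notin S$ and the complement of $S$ is the union of two disjoint open sets, one containing $p$ and the other $q$. A connected space is unicoherent if, whenever it is the union of two closed connected sets, their intersection is connected. The circle is not unicoherent (two half-circles meet in two points), but $S^n$ is for $n\ge2$; we use this textbook theorem.

**Step 1: a separating set with HI components.** By Bing (*Higher-dimensional hereditarily indecomposable continua*, Trans. AMS 71 (1951) 267–273), disjoint closed subsets of a compact metric space can be separated by a closed set all of whose components are HI. So there are $p\ne q$ in $S^n$ and a closed $S\subset S^n\setminus\{p,q\}$ with all components HI that separates $p$ from $q$.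

**Step 2: pass from $S$ to a connected separating set.** We use repeatedly that components of open subsets of $S^n$ are open, and therefore that the boundary of a component of an open set $G$ is disjoint from $G$. (If a boundary point lay in $G$, its own component in $G$ would be an open neighborhood meeting the first component, hence equal to it; but an open set contains none of its boundary points.)

Let $U$ be the component of $S^n\setminus S$ containing $p$. The component of $S^n\setminus S$ containing $q$ is open and disjoint from $U$, so $q\notin\overline U$. Let $V$ be the component of $S^n\setminus\overline U$ containing $q$, and $X=\operatorname{Bd}V$. Then $X\subset\overline U$ by the remark above. As $U$ is open and disjoint from $V$, $X\cap U=\emptyset$. Thus $X\subset\operatorname{Bd}U\subset S$.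

The set $\overline V$ is closed and connected. So is $S^n\setminus V$. It is closed since $V$ is open. For connectedness, let $V'\ne V$ run through the other components of $S^n\setminus\overline U$. Each $\operatorname{Bd}V'$ lies in $\overline U$ and is nonempty, as $S^n$ is connected and $V'$ is open, nonempty and not all of $S^n$. So
$$S^n\setminus V=\overline U\cup\bigcup_{V'\ne V}\overline{V'}$$
is a union of the connected set $\overline U$ and connected sets $\overline{V'}$ that meet it, and hence it is connected. The closed connected sets $\overline V$ and $S^n\setminus V$ have union $S^n$ and intersection $\operatorname{Bd}V=X$. By unicoherence $X$ is connected. It is nonempty since $V$ is open, nonempty and not all of $S^n$. So $X$ is a continuum. It lies in a component of $S$, hence it is HI. And it separates $p$ from $q$: $S^n\setminus X$ is the union of the disjoint open sets $V\ni q$ and $S^n\setminus\overline V\supset U\ni p$.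

**Step 3: move to $\mathbb R^n$.** The set $S^n\setminus(S\cup\{p,q\})$ is nonempty, because it contains the nonempty open set $U$ minus the points $p,q$. Remove one of its points from $S^n$ and regard $X,p,q$ as lying in $\mathbb R^n$. There $X$ still separates $p$ from $q$. Put $A=X\cup\{p,q\}$. It is compact, and its components $X,\{p\},\{q\}$ are HI.

**Step 4: no HI continuum in $\mathbb R^n$ contains $A$.** Suppose $A\subset M\subset\mathbb R^n$ with $M$ an HI continuum. Let $U_0$ be the component of $\mathbb R^n\setminus X$ containing $p$. Then $q\notin U_0$, the set $U_0$ is open, and $U_0\cup X$ is closed because $\operatorname{Bd}U_0\subset X$. Put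
$$M_1=X\cup(M\cap U_0),\qquad M_2=M\setminus U_0.$$
Since $M_1=M\cap(U_0\cup X)$, both sets are closed. Both contain $X$, and $M_1\cup M_2=M$. Moreover $q\notin M_1$ and $p\notin M_2$.

Both are connected. Suppose $M_i=E\sqcup F$ with $E,F$ closed. As $X$ is connected, we may assume $X\subset E$. Then $F$ is closed in $M$. Also $F$ is open in $M_i$ and lies in $M_i\setminus X$. The set $M_i\setminus X$ is open in $M$: it is $M\cap U_0$ for $i=1$ and $M\setminus(U_0\cup X)$ for $i=2$. So $F$ is open in $M$ as well. Since $M$ is connected and $F\ne M$ (because $F$ misses $X\neq\emptyset$), $F=\emptyset$.

Thus $M=M_1\cup M_2$ is a union of two proper subcontinua, so $M$ is decomposable, a contradiction. This proves Theorem 3. $\square$
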